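
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{remark}
\newtheorem*{remark}{Remark}
\numberwithin{equation}{section}

\title{Points of increase of the cosine sums $\sum_{j\le k}\cos(2^j\theta)$}


\begin{abstract}
For $\theta$ uniform on $[0,2\pi]$ we consider the sequence of partial sums $S_k(\theta)=\sum_{j=1}^k\cos(2^j\theta)$, $0\le k\le n$. An index $k$ is a point of increase if no earlier value exceeds $S_k$ and no later value is below $S_k$. We prove that a point of increase exists with probability of exact order $1/\log n$, as conjectured in \cite{Source}, and that this probability is asymptotic to $2/\log n$. Read backwards, the sums form a martingale driven by a Markov chain. An identity for the expected number of points of increase after the first one then reduces the problem to estimates of random-walk type, uniform in the state of the chain.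
\end{abstract}

\section{Introduction}

\subsection{The question}
A finite real sequence $s_0,\dots,s_n$ has a \emph{point of increase} at $k$, where $0\le k\le n$, if $s_k$ is maximal among $s_0,\dots,s_k$ and minimal among $s_k,\dots,s_n$. In other words,
\[
 s_i\le s_k\le s_j\qquad\text{whenever }0\le i\le k\le j\le n .
\]
Everything before time $k$ lies at or below the level $s_k$, and everything after lies at or above it. A long oscillating sequence has little reason to possess such an index, and the question is how fast the probability of having one decays. For simple random walk it is of order $1/\log n$; a short proof is given in Section~\ref{sec:count}.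

Here the sequence is
\[
 S_k(\theta)=\sum_{j=1}^k\cos(2^j\theta),\qquad S_0(\theta)=0,
\]
and $\theta$ is chosen uniformly from $[0,2\pi]$. Let $\lambda$ be Lebesgue measure on $[0,2\pi]$ and put
\[
 p_n=\frac1{2\pi}\,\lambda\{\theta\in[0,2\pi]:\ S_0(\theta),\dots,S_n(\theta)\text{ has a point of increase}\}.
\]
The terms $\cos(2^j\theta)$ are identically distributed and orthogonal, with mean $0$ and variance $\frac12$. If they behaved like independent variables, one would guess that $p_n$ is of order $1/\log n$. This guess is stated as a conjecture in \cite{Source}. But the terms are far from independent. With $c_j=\cos(2^j\theta)$ the double-angle formula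
\begin{equation}\label{eq:double}
 c_{j+1}=2c_j^2-1
\end{equation}
shows that the first term determines all the others.

The smallest cases can be done by hand. For $n=1$ a point of increase exists exactly when $\cos2\theta\ge0$, so $p_1=\frac12$. For $n=2$ write $c=\cos2\theta$, so that $S_1=c$ and $S_2=c+2c^2-1=(2c-1)(c+1)$. Index $0$ is a point of increase iff $c\ge0$ and $S_2\ge0$, that is, iff $c\ge\frac12$. Index $1$ is one iff $c\ge0$ and $2c^2-1\ge0$, that is, iff $c\ge1/\sqrt2$. Index $2$ requires $S_2\ge0$, hence $c\ge\frac12$ or $c=-1$. Up to a null set the condition is $c\ge\frac12$, and $p_2=\frac13$.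

\subsection{Results}
For positive quantities depending on $n$ write $a_n\asymp b_n$ if $a_n/b_n$ is bounded above and below by positive constants independent of $n$. The first theorem is the conjecture; the second is a sharp form of it.

\begin{theorem}\label{thm:main}
For $n>1$,
\[
 \lambda\{\theta\in[0,2\pi]:\ S_0(\theta),\dots,S_n(\theta)\text{ has a point of increase}\}\asymp\frac1{\log n}.
\]
\end{theorem}

\begin{theorem}\label{thm:sharp}
As $n\to\infty$, $p_n\log n\to2$. Equivalently, the measure in Theorem~\ref{thm:main} is asymptotic to $4\pi/\log n$.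
\end{theorem}

Theorem~\ref{thm:main} is proved in Sections \ref{sec:count}--\ref{sec:proof1} and does not use the rest of the paper. The later sections refine the same argument to Theorem~\ref{thm:sharp}.

\subsection{The idea}
Relation \eqref{eq:double} is deterministic in the direction of increasing $j$. In the opposite direction it reads
\[
 c_j=\pm\sqrt{(1+c_{j+1})/2},
\]
and we shall see that the sign is a fair coin independent of what has been revealed. So if the terms are revealed from the last to the first, their partial sums form a martingale $M$ with bounded increments. Reversing the order of summation does not affect the existence of a point of increase, so we may study $M$.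

For simple random walk, the order $1/\log n$ arises as follows. The expected number of points of increase is of order $1$. Given that there is one, and looking onward from the first, the expected number is of order $\log n$. Hence the probability is of order $1/\log n$. Section~\ref{sec:count} carries this out for simple random walk, in a form that makes clear which three estimates are needed for $M$. One concerns the path after a point of increase, one the path before it, and one the stretch between two points of increase. The first looks forward in time and is a martingale estimate for $M$. The second looks back, and so does the end of the stretch in the third. Since $M$ has no reversal symmetry, looking back requires a second martingale, built from the binary digits.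

\subsection{Conventions}
Throughout, $c,C$ are positive absolute constants that may change from line to line. Ranges such as ``$i\le t$'' with real $t$ refer to the integers $i\ge 0$ in the range. $B$ is standard Brownian motion, and $\sigma^2=\frac12$. We write $E[\xi;A]$ for $E[\xi1_A]$. We say that $x_l$ lies \emph{asymptotically between} $\alpha$ and $\beta$ if $\alpha-o(1)\le x_l\le\beta+o(1)$ as $l\to\infty$ with all other parameters fixed; if the quantities depend on the state $y$, the $o(1)$ are uniform in $y$ where this is said.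

\section{The counting identity, and simple random walk}\label{sec:count}

\subsection{Splitting at the first point of increase}
The following lemma is purely deterministic. Figure~\ref{fig:dec} shows what it says.

\begin{lemma}\label{lem:first}
Let $M_0,\dots,M_n$ be real random variables. Let $A_m$ be the event that the first point of increase of $M_0,\dots,M_n$ is $m$. Let $R_m$ be the event that $M_i\le M_m$ for all $i\le m$ and no $i<m$ is a point of increase of $M_0,\dots,M_m$. Then, for $0\le m\le m+l\le n$: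
\begin{enumerate}
\item[(a)] $A_m=R_m\cap\{M_j\ge M_m,\ m\le j\le n\}$;
\item[(b)] $A_m\cap\{m+l\text{ is a point of increase}\}$ is the intersection of $R_m$, the event $\{M_m\le M_i\le M_{m+l},\ m\le i\le m+l\}$, and the event $\{M_j\ge M_{m+l},\ m+l\le j\le n\}$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Suppose $m$ is a point of increase of $M_0,\dots,M_n$, and let $i<m$. If $i$ is a point of increase of the whole sequence, it is one of $M_0,\dots,M_m$. Conversely, if $i$ is a point of increase of $M_0,\dots,M_m$, then $M_i\le M_m\le M_j$ for $j\ge m$, so it is one of the whole sequence. Hence ``$m$ is the first'' means that $m$ is a point of increase and no $i<m$ is a point of increase of $M_0,\dots,M_m$.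

(b) If $m$ and $m+l$ are points of increase, the stated inequalities hold. Conversely, on the intersection all values after time $m$ are at least $M_m$, so $A_m$ holds by (a). Moreover $M_i\le M_m\le M_{m+l}$ for $i\le m$, so $m+l$ is a point of increase.
\end{proof}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=1.1cm,y=0.75cm]
\draw[->] (-0.2,0)--(10.1,0) node[right]{$i$};
\draw[dashed] (0,1.5)--(9.8,1.5);
\draw[dashed] (0,3.1)--(9.8,3.1);
\draw[thick] (0,1)--(0.7,0.3)--(1.4,1.2)--(2.1,0.6)--(3,1.5)--(3.7,2.3)--(4.4,1.7)--(5.1,2.8)--(5.8,2.1)--(6.5,3.1)--(7.2,3.9)--(8,3.3)--(8.8,4.3)--(9.5,3.7);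
\fill (3,1.5) circle (2pt);
\fill (6.5,3.1) circle (2pt);
\draw[dotted] (3,0)--(3,1.5);
\draw[dotted] (6.5,0)--(6.5,3.1);
\node[below] at (3,0) {$m$};
\node[below] at (6.5,0) {$m+l$};
\node[below] at (9.5,0) {$n$};
\node[below] at (0,0) {$0$};
\end{tikzpicture}
\caption{A path whose first point of increase is $m$ and which has another at $m+l$. Before $m$ the path stays at or below the lower dashed level. Between $m$ and $m+l$ it stays between its two end values, which are the dashed levels. After $m+l$ it stays at or above the upper one. The three conditions concern disjoint stretches of the path.}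
\label{fig:dec}
\end{figure}

We also need three elementary sums. For $n,N\ge0$,
\begin{equation}\label{eq:sum1}
 1\le\sum_{m=0}^n\frac1{\sqrt{(m+1)(n-m+1)}}\le4,
\end{equation}
\begin{equation}\label{eq:sum2}
 \frac{\log(N+2)}{\sqrt{N+1}}\le\sum_{l=0}^N\frac1{(l+1)\sqrt{N-l+1}}\le\frac{C\log(N+2)}{\sqrt{N+1}},
\end{equation}
and for real $1\le t\le n$,
\begin{equation}\label{eq:sum3}
 \sum_{0\le m\le n,\ n-m<t}\frac1{\sqrt{(m+1)(n-m+1)}}\le6\sqrt{t/n},
\end{equation}
with the same bound for the sum over $m<t$, by symmetry.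

For the lower bound in \eqref{eq:sum1} use $(m+1)(n-m+1)\le(\frac{n+2}2)^2$. For the upper bound, the terms $m\le n/2$ contribute at most $(\frac n2+1)^{-1/2}\cdot2(\frac n2+1)^{1/2}=2$, and the terms $m\ge n/2$ likewise. In \eqref{eq:sum2} the lower bound uses $(N-l+1)^{-1/2}\ge(N+1)^{-1/2}$ and $\sum_{l\le N}\frac1{l+1}\ge\log(N+2)$. For the upper bound, the terms $l\le N/2$ give at most $C(N+1)^{-1/2}\log(N+2)$, and the others at most $\frac C{N+1}\sum_{k\le N}(k+1)^{-1/2}\le C(N+1)^{-1/2}$. For \eqref{eq:sum3}: if $t\le n/2$, then $m>n/2$ in the sum, which is at most $\sqrt{2/n}\sum_{0\le k<t}(k+1)^{-1/2}\le\sqrt{2/n}\cdot2\sqrt{2t}=4\sqrt{t/n}$. If $t>n/2$, use \eqref{eq:sum1}.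

\subsection{The model: simple random walk}

\begin{proposition}\label{prop:srw}
Let $W$ be simple random walk on $\mathbb Z$ with $W_0=0$. The probability that $W_0,\dots,W_n$ has a point of increase is $\asymp1/\log n$ for $n\ge2$.
\end{proposition}

\begin{proof}
Put
\[
 q_l=P(W_i\ge0,\ i\le l),\qquad u_l=P(0\le W_i\le W_l,\ i\le l).
\]
By symmetry and the reflection principle $q_l=P(\max_{i\le l}W_i\le0)=P(W_l\in\{-1,0\})=\binom l{\lfloor l/2\rfloor}2^{-l}$, so $q_l\asymp(l+1)^{-1/2}$. Reversing the order of the steps gives $P(W_i\le W_l,\ i\le l)=q_l$.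

For $u_l$, put $s=\lfloor l/2\rfloor$. The event forces $W_i\ge0$ for $i\le s$ and $W_i\le W_l$ for $i\ge l-s$. These concern disjoint sets of steps, so $u_l\le q_s^2\le C/(l+1)$. On the other hand, $\{W_i\ge0,\ i\le l\}$ and $\{W_i\le W_l,\ i\le l\}$ are both increasing events in the independent steps. By Harris' inequality (increasing events of independent real variables are positively correlated), $u_l\ge q_l^2\ge c/(l+1)$. Thus $u_l\asymp1/(l+1)$.

Let $\Pi$ be the number of points of increase of $W_0,\dots,W_n$. Since $P(m\text{ is a point of increase})=q_mq_{n-m}$, \eqref{eq:sum1} gives $c\le E\Pi\le C$. On $A_m$ all points of increase lie in $[m,n]$, and in Lemma~\ref{lem:first} the three stretches are independent, so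
\[
 P(A_m)=P(R_m)\,q_{n-m},\qquad E[\Pi;A_m]=P(R_m)\,G_{n-m},\qquad G_N=\sum_{l=0}^Nu_lq_{N-l}.
\]
By \eqref{eq:sum2}, $G_N\asymp q_N\log(N+2)$, and hence
\begin{equation}\label{eq:srwkey}
 E[\Pi;A_m]\asymp\log(n-m+2)\,P(A_m).
\end{equation}
Summing over $m$ gives $c\le E\Pi=\sum_mE[\Pi;A_m]\le C\log n\sum_mP(A_m)$, which is the lower bound. For the upper bound, $\log(n-m+2)\ge\frac12\log n$ for $m\le n-\sqrt n$, so $\log n\sum_{m\le n-\sqrt n}P(A_m)\le CE\Pi\le C$. The probability of a point of increase in $(n-\sqrt n,n]$ is at most $Cn^{-1/4}$ by \eqref{eq:sum3}.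
\end{proof}

For the cosine sums we keep Lemma~\ref{lem:first} and the last paragraph of the proof. Three things have to be replaced. The increments are not independent, so the analogues of $q_l$ and $u_l$ depend on the current state and must be estimated uniformly in it. Reversing the order of the steps is no longer a symmetry, so the estimate for the past of $m$ is a separate problem. Finally, Harris' inequality is not available, so the lower bound for $u_l$ needs a construction.

\section{Reading the sums backwards}\label{sec:rev}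

\subsection{The reversed chain}
Let $\varepsilon_1,\varepsilon_2,\dots$ be independent and uniform on $\{0,1\}$. For $y\in[0,1)$ put $Y_0=y$ and
\[
 Y_i=\tfrac12(Y_{i-1}+\varepsilon_i)\in[0,1),\qquad X_i=\cos2\pi Y_i\ (i\ge0),\qquad M_i=X_1+\dots+X_i,\quad M_0=0 .
\]
Let $\mathcal F_i=\sigma(Y_0,\varepsilon_1,\dots,\varepsilon_i)$. Write $P_y$ for the law, and $P_U$ if $Y_0$ is uniform on $[0,1)$ and independent of the $\varepsilon_i$. In the latter case every $Y_i$ is uniform. Note that $X_0$ is not part of $M$. Put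
\begin{equation*}
 Q_k(z)=\sum_{j=0}^{k-1}\cos(2\pi2^jz),\qquad Q_0=0 .
\end{equation*}
Since $2Y_i\equiv Y_{i-1}\pmod1$, we have $Y_{l-j}\equiv2^jY_l$, and therefore
\begin{equation}\label{eq:MQ}
 M_l-M_{l-k}=Q_k(Y_l)\qquad(0\le k\le l).
\end{equation}

\begin{lemma}\label{lem:reversal}
$p_n=P_U(M_0,\dots,M_n\text{ has a point of increase})$.
\end{lemma}

\begin{proof}
We have $S_k(\theta)=Q_k(\theta/\pi)$, and $\theta/\pi$ mod $1$ is uniform when $\theta$ is uniform on $[0,2\pi]$. So $(S_k(\theta))_{k\le n}$ has the law of $(Q_k(Y_n))_{k\le n}=(M_n-M_{n-k})_{k\le n}$ under $P_U$. The index $k$ is a point of increase of the last sequence iff $M_{n-k}\le M_{n-j}$ for $j\le k$ and $M_{n-k}\ge M_{n-j}$ for $j\ge k$. This says that $n-k$ is a point of increase of $M_0,\dots,M_n$.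
\end{proof}

Now $X_{i+1}=\cos(\pi Y_i+\pi\varepsilon_{i+1})=\pm\cos\pi Y_i$, where the sign is fair given $\mathcal F_i$. Hence
\begin{equation}\label{eq:mart}
 E[X_{i+1}\mid\mathcal F_i]=0,\qquad |X_{i+1}|\le1,\qquad X_{i+1}^2=\cos^2\pi Y_i=\tfrac12(1+X_i),
\end{equation}
so $M$ is a martingale with bounded increments. One step can be degenerate ($X_{i+1}=0$ when $Y_i=\frac12$), but two consecutive steps cannot:
\begin{equation}\label{eq:var}
 E[X_{i+1}^2+X_{i+2}^2\mid\mathcal F_i]=\tfrac12(1+X_i)+\tfrac12\ge\tfrac12 .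
\end{equation}
In the same spirit, from any state $X_{i+1}\ge0$ has conditional probability at least $\frac12$. If this occurs, then $|X_{i+2}|\ge1/\sqrt2$ by \eqref{eq:mart}, with a fair sign, so
\begin{equation}\label{eq:up}
 P(X_{i+1}\ge0,\ X_{i+2}\ge1/\sqrt2\mid\mathcal F_i)\ge\tfrac14 .
\end{equation}
Finally, the chain forgets its starting point. If two chains use the same $\varepsilon$'s, their positions at time $i$ differ by at most $2^{-i}$, and their $X_i$ by at most $2\pi2^{-i}$. Hence, under this coupling,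
\begin{equation}\label{eq:couple}
 \text{the values of every }M_j\text{ from two starting points differ by at most }2\pi .
\end{equation}

\subsection{The three probabilities}
Let
\begin{align*}
 q_l(y)&=P_y(M_i\ge0,\ i\le l),\\
 r_l(y)&=P_y(M_i\le M_l,\ i\le l),\\
 u_l(y)&=P_y(\Gamma_l),\qquad \Gamma_l=\{0\le M_i\le M_l,\ i\le l\}.
\end{align*}
Given $\mathcal F_m$, the process $(Y_{m+j})_j$ is the chain started at $Y_m$, and $(M_{m+j}-M_m)_j$ is its martingale. So
\begin{equation}\label{eq:pointm}
 P_U(m\text{ is a point of increase of }M_0,\dots,M_n)=E_U\big[q_{n-m}(Y_m);\ M_i\le M_m,\ i\le m\big].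
\end{equation}
Here $q$ looks forward along the Markov chain, whereas $r$ looks back: by \eqref{eq:MQ},
\begin{equation}\label{eq:past}
 \{M_i\le M_l,\ i\le l\}=\{Q_k(Y_l)\ge0,\ k\le l\}.
\end{equation}

\subsection{The digit martingale}
The sums $Q_k(z)$ are the original cosine sums and do not form a martingale. But they become one, up to a bounded error, when averaged over dyadic intervals. Let $d_1,d_2,\dots$ be independent fair bits, $V=0.d_1d_2\dots$ in binary, and $\mathcal G_k=\sigma(d_1,\dots,d_k)$. Let $I(d_1\dots d_k)$ be the half-open dyadic interval $[a,a+2^{-k})$ with $a=0.d_1\dots d_k$, and let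
\[
 N_k=\text{ the average of }Q_k\text{ over }I(d_1\dots d_k).
\]
For $j\ge k$ the point $2^jV$ mod $1$ is uniform and independent of $\mathcal G_k$, so $E[\cos(2\pi2^jV)\mid\mathcal G_k]=0$. Hence $N_k=E[Q_l(V)\mid\mathcal G_k]$ for all $l\ge k$, and $N$ is a martingale with $N_0=0$. As $|Q_k'|\le2\pi\sum_{j<k}2^j\le2\pi2^k$,
\begin{equation}\label{eq:NQ}
 |Q_k(z)-N_k|\le2\pi\qquad\text{for all }z\in I(d_1\dots d_k).
\end{equation}
Since $|Q_{k+1}-Q_k|\le1$, it follows that $|N_{k+1}-N_k|\le1+4\pi<14$. Since $Q_{k+j}(V)-Q_k(V)=Q_j(2^kV)$, we also have almost surely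
\begin{equation}\label{eq:Nincr}
 |N_{k+j}-N_k-Q_j(2^kV)|\le4\pi\ \ (j\ge0),\qquad 2^kV\text{ mod }1\text{ uniform and independent of }\mathcal G_k .
\end{equation}
This remains true with $k$ replaced by an a.s.\ finite $(\mathcal G_k)$-stopping time. By orthogonality $EQ_j(V)^2=j/2$, so the triangle inequality in conditional $L^2$ and \eqref{eq:Nincr} give
\begin{equation}\label{eq:Nvar}
 E[(N_{k+400}-N_k)^2\mid\mathcal G_k]\ge(\sqrt{200}-4\pi)^2\ge1 .
\end{equation}

To apply this to the chain, fix $l$ and, under $P_y$, let $d_j=\varepsilon_{l+1-j}$ for $1\le j\le l$; the $d_j$ with $j>l$ are further independent fair bits. Then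
\[
 Y_l=0.d_1\dots d_l+2^{-l}y\in I(d_1\dots d_k)\qquad\text{for all }k\le l,
\]
so \eqref{eq:NQ} holds with $z=Y_l$ for every $k\le l$ and every $y$. The law of the digits does not depend on $y$. Consequently bounds on $Q_k(Y_l)$, $k\le l$, obtained from $N$ are automatically uniform in $y$.

\section{Martingale tools}\label{sec:tools}

\begin{lemma}[Exit estimates]\label{lem:exit}
Let $(Z_k)_{k\ge0}$ be a martingale for $(\mathcal H_k)$ with $Z_0=0$, $|Z_{k+1}-Z_k|\le D$ and $E[(Z_{k+t_0}-Z_k)^2\mid\mathcal H_k]\ge v>0$ for all $k$. With $c,C$ depending only on $D,t_0,v$, and with probabilities conditional on $\mathcal H_0$ ($a,h,J$ may be $\mathcal H_0$-measurable):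
\begin{enumerate}
\item[(i)] $P(Z_k\ge-a,\ k\le t)\le C(1+a)t^{-1/2}$ for $a\ge0$, $t\ge1$;
\item[(ii)] $P(Z_k\in J,\ k\le t)\le Ce^{-ct/h^2}$ for every interval $J$ of length $h\ge1$ and $t\ge0$;
\item[(iii)] $P(Z_k\in[-a,-a+h),\ k\le t)\le C(1+a)t^{-1/2}e^{-ct/h^2}$ for $a\ge0$, $h\ge1$, $t\ge1$.
\end{enumerate}
\end{lemma}

Without the lower bound on the variance all three fail, as the martingale $Z\equiv0$ shows. The bound is asked for over blocks of $t_0$ steps because, as noted before \eqref{eq:var}, single steps of $M$ may be degenerate.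

\begin{proof}
All expectations are conditional on $\mathcal H_0$. For a stopping time $T$ and $t'\in t_0\mathbb N$ let $T'=t_0\lceil(T\wedge t')/t_0\rceil\le t'$. Then $|Z_{T'}-Z_{T\wedge t'}|\le Dt_0$ and $\{T'>jt_0\}=\{T\wedge t'>jt_0\}\in\mathcal H_{jt_0}$. By orthogonality of martingale increments,
\begin{equation}\label{eq:ET}
 2EZ_{T\wedge t'}^2+2D^2t_0^2\ge EZ_{T'}^2=\sum_{j\ge0}E\big[(Z_{(j+1)t_0}-Z_{jt_0})^2;\,T'>jt_0\big]\ge\frac v{t_0}ET' .
\end{equation}

(i) We may assume $a\le\sqrt t$ and $t\ge t_0$, since otherwise the right side is at least $1$ for $C$ large. Let $T$ be the exit time from $[-a,\sqrt t)$ and $t'=t_0\lfloor t/t_0\rfloor\ge t/2$. The variable $Z_{T\wedge t'}+a+D$ has mean $a+D$ and lies in $[0,\sqrt t+a+2D]$. So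
\[
 EZ_{T\wedge t'}^2\le E(Z_{T\wedge t'}+a+D)^2\le(a+D)(\sqrt t+a+2D)\le C(1+a)\sqrt t .
\]
By \eqref{eq:ET}, $P(T>t')\le ET'/t'\le C(1+a)t^{-1/2}$. By Markov's inequality $P(T\le t',\ Z_T\ge\sqrt t)\le(a+D)/\sqrt t$. If $Z_k\ge-a$ for all $k\le t$, one of these two events occurs.

(ii) The probability is $0$ if $0\notin J$. Let $0\in J$ and let $T$ be the exit time from $J$. Then $|Z_{T\wedge t'}|\le h+D$, so \eqref{eq:ET} gives $ET'\le C_1h^2$ for every $t'\in t_0\mathbb N$, and $P(T>t')\le C_1h^2/t'\le\frac12$ for $t'=t_0\lceil2C_1h^2/t_0\rceil$. The same bound applies, conditionally on $\mathcal H_{jt'}$, to $(Z_{jt'+k}-Z_{jt'})_k$ and the interval $J-Z_{jt'}$. So the probability of staying in $J$ during $[0,jt']$ is at most $2^{-j}$. Take $j=\lfloor t/t'\rfloor$ and note $t'\le Ch^2$.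

(iii) For $1\le t<2$ this is trivial. For $t\ge2$ apply (i) on $[0,\lfloor t/2\rfloor]$, and then (ii) conditionally on $\mathcal H_{\lfloor t/2\rfloor}$ for the remaining $\lfloor t\rfloor-\lfloor t/2\rfloor\ge t/3$ steps.
\end{proof}

The lemma applies to $M$ under every $P_y$, with $D=1$, $t_0=2$, $v=\frac12$ (by \eqref{eq:mart} and \eqref{eq:var}). It applies to $N$ with $D=14$, $t_0=400$, $v=1$ (by \eqref{eq:Nvar}), also after conditioning at a fixed time $k$, i.e.\ to $Z_j=N_{k+j}-N_k$, $\mathcal H_j=\mathcal G_{k+j}$.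

\begin{lemma}[Invariance principle]\label{lem:fclt}
Under $P_U$, and for $V$ uniform on $[0,1)$,
\[
 (M_{\lfloor Lt\rfloor}/\sqrt L)_{t\le1}\Rightarrow(\sigma B_t)_{t\le1},\qquad (Q_{\lfloor Lt\rfloor}(V)/\sqrt L)_{t\le1}\Rightarrow(\sigma B_t)_{t\le1}\qquad(L\to\infty).
\]
Consequently, as $L\to\infty$:
\begin{enumerate}
\item[(a)] for each $\rho>0$, $\liminf_LP(\max_{j\le L}|Q_j(V)|\le\rho\sqrt L)>0$;
\item[(b)] if $\alpha_L\to\alpha\ge0$, then $P_U(\min_{j\le L}M_j\ge-\alpha_L\sqrt L)\to P(|B_1|\le\alpha/\sigma)$;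
\item[(c)] with
\[
 F(\alpha,\beta)=P\big(\min_{t\le1}\sigma B_t\ge-\alpha,\ \max_{t\le1}\sigma B_t-\sigma B_1\le\beta\big),
\]
which is continuous in $\alpha\ge0$, $\beta\in[0,\infty]$, we have
\[
 P\big(\min_{j\le L}Q_j(V)\ge-\alpha\sqrt L,\ \max_{j\le L}Q_j(V)-Q_L(V)\le\beta\sqrt L\big)\to F(\alpha,\beta)
\]
uniformly in $\alpha\ge0$, $\beta\in[0,\infty]$.
\end{enumerate}
\end{lemma}

\begin{proof}
We use the martingale invariance principle \cite[Thm.~18.2]{Billingsley}: if $(\xi_{L,k})_k$ is a martingale difference array such that, for all $t,\epsilon>0$, $\sum_{k\le Lt}E[\xi_{L,k}^2\mid\mathcal F_{k-1}]\to t$ in probability and $\sum_{k\le Lt}E[\xi_{L,k}^2;|\xi_{L,k}|\ge\epsilon]\to0$, then $\sum_{k\le Lt}\xi_{L,k}\Rightarrow B_t$. Take $\xi_{L,k}=X_k/(\sigma\sqrt L)$. The second condition holds because $|X_k|\le1$. For the first, \eqref{eq:mart} gives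
\[
 \sum_{i\le k}E[X_i^2\mid\mathcal F_{i-1}]=\frac k2+\frac12(X_0+M_{k-1}),
\]
and $E M_{k-1}^2\le k$, so for $k=\lfloor Lt\rfloor$ this sum divided by $\sigma^2L=L/2$ tends to $t$ in $L^2$. This is the first convergence. By \eqref{eq:MQ} with $V=Y_L$, the process $(Q_k(V))_{k\le L}$ has the law of $(M_L-M_{L-k})_{k\le L}$ under $P_U$. Its scaling limit is $\sigma(B_1-B_{1-t})$, which is again $\sigma$ times a Brownian motion.

(a) follows from the portmanteau theorem, since $P(\sup_{t\le1}|\sigma B_t|<\rho)>0$. By continuous mapping $\min_{j\le L}M_j/\sqrt L$ and the pair $(-\min_{j\le L}Q_j,\ \max_{j\le L}Q_j-Q_L)/\sqrt L$ converge in law. Each of $-\min\sigma B$ and $\max\sigma B-\sigma B_1$ has the law of $\sigma|B_1|$, with continuous distribution function. So the limiting joint distribution function is continuous, and convergence of distribution functions to a continuous limit is uniform. This gives (b) and (c).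
\end{proof}

\section{Estimates for the three probabilities}\label{sec:three}

Let
\[
 \tau=\inf\{i:M_i<0\},\qquad T_K=\inf\{i:M_i\ge K\}\quad(K>0).
\]
By Lemma~\ref{lem:exit}(i), $\tau<\infty$ almost surely. The aim of this section is the following.

\begin{proposition}\label{prop:three}
For all $y\in[0,1)$ and $l\ge0$,
\[
 \frac c{\sqrt{l+1}}\le q_l(y)\le\frac C{\sqrt{l+1}},\qquad
 \frac c{\sqrt{l+1}}\le r_l(y)\le\frac C{\sqrt{l+1}},\qquad
 \frac c{l+1}\le u_l(y)\le\frac C{l+1}.
\]
Moreover $P_y(T_K<\tau)\ge\dfrac1{4\sqrt2\,(K+1)}$ for all $y$ and $K\ge2$.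
\end{proposition}

The upper bounds are quick. The lower bounds for $r_l$ and $u_l$ rest on a construction for the final stretch of the path. By \eqref{eq:MQ}, the event in the next lemma says that $M_i\le M_L$ and $M_i\ge-\eta\sqrt L$ for all $i\le L$. The path ends at its maximum and never goes far below its start. The construction reads the path from the end, by means of the digit martingale.

\begin{lemma}\label{lem:last}
For each $\eta\in(0,1)$ there are $c_\eta>0$ and $L_\eta$ such that for $L\ge L_\eta$ and all $y$,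
\[
 P_y\big(0\le Q_k(Y_L)\le Q_L(Y_L)+\eta\sqrt L\ \text{ for all }k\le L\big)\ge c_\eta L^{-1/2}.
\]
\end{lemma}

\begin{proof}
The plan is to let the first digits push $Q$ up by a constant larger than the error $2\pi$ in \eqref{eq:NQ}, then to let $N$ climb to a small multiple of $\sqrt L$ (this costs $L^{-1/2}$), and finally to let it stay there.

\emph{First digits.} Let $g=20$ and require $d_1=\dots=d_g=0$, an event of probability $2^{-g}$. For every $z\in[0,2^{-g})$ we have $\cos(2\pi2^jz)\ge0.7$ for $j\le g-3$ (the angle is below $\pi/4$), $\cos(2\pi2^{g-2}z)\ge0$, and $\cos(2\pi2^{g-1}z)\ge-1$. So $0\le Q_k(z)\le g$ for $k\le g$, and $Q_g(z)\ge18\cdot0.7-1>11$. In particular $11\le N_g\le20$, hence $N_g-2\pi\ge1$.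

\emph{Climb.} Let $\zeta=\rho\sqrt L$ with $\rho\le\eta/4$ to be chosen, and let $T$ be the first $k\ge g$ with $N_k\notin[2\pi,\zeta)$. Throughout, $L$ is taken large; in particular $N_g<\zeta$. By optional stopping $E[N_{T\wedge L}-2\pi\mid\mathcal G_g]=N_g-2\pi\ge1$. The variable $N_{T\wedge L}-2\pi$ is at most $\zeta+14$, and it is negative if $N$ has left $[2\pi,\zeta)$ below by time $L$. So the conditional probability of no exit below by time $L$ is at least $1/(\zeta+14)\ge1/(2\rho\sqrt L)$. By Lemma~\ref{lem:exit}(iii), with time $L/2-g\ge L/4$,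
\[
 P\big(N_k\in[2\pi,\zeta),\ g\le k\le L/2\mid\mathcal G_g\big)\le CL^{-1/2}e^{-c/\rho^2}.
\]
Fix $\rho\le\eta/4$ so small that $Ce^{-c/\rho^2}\le\frac1{4\rho}$. Then, with conditional probability at least $1/(4\rho\sqrt L)$, we have $T\le L/2$ and $N_T\ge\zeta$.

\emph{Stay.} Given $\mathcal G_T$, \eqref{eq:Nincr} and Lemma~\ref{lem:fclt}(a) give, on $\{T\le L/2\}$,
\[
 P\big(|N_{T+j}-N_T|\le\zeta/2,\ j\le L-T\mid\mathcal G_T\big)\ge P\big(\max_{j\le L}|Q_j(V)|\le\zeta/3\big)\ge c_\rho>0 .
\]

\emph{Conclusion.} On the intersection of these events, whose probability is at least $c_\eta L^{-1/2}$, we have $2\pi\le N_k\le\frac32\zeta+14$ for $g\le k\le L$, and $N_L\ge\zeta/2$. By \eqref{eq:NQ}, for $g\le k\le L$,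
\[
 Q_k(Y_L)\ge0,\qquad Q_k(Y_L)-Q_L(Y_L)\le N_k-N_L+4\pi\le\zeta+14+4\pi\le\eta\sqrt L .
\]
For $k<g$ we have $0\le Q_k(Y_L)\le20\le\eta\sqrt L$, and $Q_L(Y_L)\ge0$. All estimates concern the digits only, so they are uniform in $y$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:three}]
\emph{Climbing before $\tau$.} Let $K\ge2$. By \eqref{eq:up}, with probability at least $\frac14$ we have $M_1\ge0$ and $M_2\ge1/\sqrt2$. Given $\mathcal F_2$ on this event, either $T_K\le2<\tau$ and we are done, or optional stopping (the stopped martingale is bounded) gives $E[M_{T_K\wedge\tau}\mid\mathcal F_2]=M_2\ge1/\sqrt2$. Since $M_{T_K\wedge\tau}\le K+1$ on $\{T_K<\tau\}$ and is negative otherwise, $P(T_K<\tau\mid\mathcal F_2)\ge\frac1{\sqrt2(K+1)}$.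

\emph{Bounds for $q_l$.} The upper bound is Lemma~\ref{lem:exit}(i) with $a=0$. For the lower bound take $K=2\sqrt{l+1}$. By Kolmogorov's inequality, given $\mathcal F_{T_K}$, the probability that $M$ drops by more than $K$ within $l$ steps after $T_K$ is at most $l/K^2\le\frac14$. If $T_K<\tau$ and there is no such drop, then $M\ge0$ on $[0,l]$. So $q_l(y)\ge\frac34\cdot\frac1{4\sqrt2(K+1)}$.

\emph{Bounds for $r_l$.} By \eqref{eq:past} and \eqref{eq:NQ} the event is contained in $\{N_k\ge-2\pi,\ k\le l\}$, and Lemma~\ref{lem:exit}(i) gives the upper bound. For $l\ge L_{1/2}$ the lower bound follows from Lemma~\ref{lem:last} with $\eta=\frac12$. For $l<L_{1/2}$, all of $X_1,\dots,X_l$ are nonnegative with probability at least $2^{-l}$, and then $M_i\le M_l$ for $i\le l$.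

\emph{Upper bound for $u_l$.} We may assume $l\ge3$. Put $s=\lfloor l/3\rfloor$. On $\Gamma_l$ we have $M_i\ge0$ for $i\le s$ and $M_i\le M_l$ for $l-s\le i\le l$. Conditioning on $\mathcal F_{l-s}$ gives $u_l(y)\le q_s(y)\sup_{y'}r_s(y')\le C/l$.

\emph{Lower bound for $u_l$.} For bounded $l$, all $X_i\ge0$ with probability at least $2^{-l}$, and then $\Gamma_l$ holds. Let $l$ be large, $K=\eta\sqrt l$ with $\eta\in(0,1)$ to be chosen, and $T=T_K$. By the first step $P_y(T<\tau)\ge\frac1{12\eta\sqrt l}$. By Lemma~\ref{lem:exit}(iii),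
\[
 P_y(T<\tau,\ T>l/3)\le P_y(M_i\in[0,K),\ i\le l/3)\le Cl^{-1/2}e^{-c/\eta^2}\le\frac1{24\eta\sqrt l}
\]
for a suitable fixed $\eta$. So $P_y(T<\tau,\ T\le l/3)\ge\frac1{24\eta\sqrt l}$. Given $\mathcal F_T$ on this event, apply Lemma~\ref{lem:last} to the chain started from $Y_T$, with $L=l-T\ge\frac23l$. With probability at least $c/\sqrt l$,
\[
 0\le Q_k(Y_l)\le Q_L(Y_l)+\eta\sqrt L\qquad\text{for all }k\le L .
\]
Then $\Gamma_l$ holds. Indeed, for $T\le i\le l$ we have $M_l-M_i=Q_{l-i}(Y_l)\ge0$ and
\[
 M_i=M_T+Q_L(Y_l)-Q_{l-i}(Y_l)\ge K-\eta\sqrt L\ge0 .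
\]
For $i<T$ we have $0\le M_i<K\le M_T\le M_l$. Multiplying the two probabilities gives $u_l(y)\ge c/l$.
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proof1}

Let $\Pi_n$ be the number of points of increase of $M_0,\dots,M_n$ under $P_U$, and let $A_m,R_m$ be as in Lemma~\ref{lem:first}, so that $p_n=\sum_{m=0}^nP_U(A_m)$ by Lemma~\ref{lem:reversal}. By \eqref{eq:pointm} and Proposition~\ref{prop:three},
\begin{equation}\label{eq:pm}
 \frac c{\sqrt{(m+1)(n-m+1)}}\le P_U(m\text{ is a point of increase})\le\frac C{\sqrt{(m+1)(n-m+1)}} .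
\end{equation}
Hence $c\le E_U\Pi_n\le C$ by \eqref{eq:sum1}.

Since $R_m\in\mathcal F_m$, Lemma~\ref{lem:first} and the Markov property (in (b), at time $m+l$ and then at time $m$) give
\begin{equation}\label{eq:key}
 P_U(A_m)=E_U\big[q_{n-m}(Y_m);R_m\big],\qquad E_U[\Pi_n;A_m]=E_U\big[G_{n-m}(Y_m);R_m\big],
\end{equation}
where
\[
 G_N(y)=\sum_{l=0}^NE_y\big[q_{N-l}(Y_l);\Gamma_l\big].
\]
The second identity uses that on $A_m$ all points of increase lie in $[m,n]$. By Proposition~\ref{prop:three} each summand of $G_N(y)$ lies between $c$ and $C$ times $(l+1)^{-1}(N-l+1)^{-1/2}$, so by \eqref{eq:sum2}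
\[
 c\log(N+2)\,q_N(y)\le G_N(y)\le C\log(N+2)\,q_N(y)\qquad\text{for all }y\in[0,1).
\]
With \eqref{eq:key} this gives the analogue of \eqref{eq:srwkey}:
\begin{equation}\label{eq:ratio}
 c\log(n-m+2)\,P_U(A_m)\le E_U[\Pi_n;A_m]\le C\log(n-m+2)\,P_U(A_m)\qquad(0\le m\le n).
\end{equation}

\emph{Lower bound.} Summing the right inequality over $m$ gives $c\le E_U\Pi_n\le C\log(n+2)\,p_n\le C\log n\cdot p_n$ for $n\ge2$.

\emph{Upper bound.} For $m\le n-\sqrt n$ we have $\log(n-m+2)\ge\frac12\log n$, so the left inequality gives $\log n\sum_{m\le n-\sqrt n}P_U(A_m)\le CE_U\Pi_n\le C$. The remaining $P_U(A_m)$ sum to at most the expected number of points of increase in $(n-\sqrt n,n]$, which is at most $Cn^{-1/4}$ by \eqref{eq:pm} and \eqref{eq:sum3}. So $p_n\le C/\log n+Cn^{-1/4}\le C/\log n$. \qed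

\section{The sharp constant: plan, and a Brownian computation}\label{sec:brown}

By \eqref{eq:key}, Theorem~\ref{thm:sharp} follows if there is a number $\kappa>0$ with
\[
 E_U\Pi_n\to2\kappa\qquad\text{and}\qquad\frac{G_N(y)}{q_N(y)\log N}\to\kappa\ \text{ uniformly in }y,
\]
because then $E_U[\Pi_n;A_m]\approx\kappa\log n\,P_U(A_m)$ for the relevant $m$, and summation gives $2\kappa\approx\kappa\,p_n\log n$. So we need asymptotics in place of bounds for the three probabilities. Two constants are universal. The first is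
\[
 c_\sigma=\frac{\sqrt{2/\pi}}\sigma,
\]
for which $P(|B_1|\le\alpha/\sigma)\sim c_\sigma\alpha$ as $\alpha\to0$. The second is the constant $1/\sigma^2$ in Lemma~\ref{lem:brown} below. The specific features of the chain enter through a function $w(y)$ describing the departure from $0$ at the start of a stretch, and a number $\omega$ describing the arrival at the maximum at its end. Between these, at heights of order $\sqrt l$, the invariance principle applies. The method is always to wait until the process first reaches $\delta\sqrt l$, to use Lemma~\ref{lem:fclt} from there (where errors such as $2\pi$ are negligible), and to let $\delta\to0$ at the end.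

The following lemma says that the probability for $\sigma B$ to stay above $-\alpha$ and to end within $\beta$ of its maximum is approximately $\alpha\beta/\sigma^2$, in the limit $\alpha\to0$ followed by $\beta\to0$. Recall $F$ from Lemma~\ref{lem:fclt}.

\begin{lemma}\label{lem:brown}
For $0<\delta<\frac12$ and for $\delta=\infty$ there is $f(\delta)<\infty$ such that $F(\delta_n',\delta_n)/\delta_n'\to f(\delta)$ whenever $\delta_n'\downarrow0$ and $\delta_n\to\delta$ (with $\delta_n=\infty$ if $\delta=\infty$). Moreover $f(\infty)=c_\sigma$, and $f(\delta)/\delta\to1/\sigma^2$ as $\delta\to0$.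
\end{lemma}

\begin{proof}
Since $F(\alpha,\infty)=P(|B_1|\le\alpha/\sigma)$, the case $\delta=\infty$ is clear. Let $F_1$ be the function $F$ for $\sigma=1$. Then $F(\alpha,\beta)=F_1(\alpha/\sigma,\beta/\sigma)$, and $\delta/\sigma<1$ for $\delta<\frac12$. So it suffices to treat $F_1$ with arguments in $(0,1]$ and to show that $F_1(\delta_n',\delta_n)/\delta_n'\to f_1(\delta)$ whenever $\delta_n'\downarrow0$, $\delta_n\to\delta\in(0,1)$, and that $f_1(\delta)/\delta\to1$ as $\delta\to0$. Then $f(\delta)=\frac1\sigma f_1(\delta/\sigma)$ has the stated properties.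

\emph{A formula.} Let $p_t^{(0,h)}$ be the transition density of Brownian motion killed on leaving $(0,h)$; recall
\[
 p_1^{(0,h)}(x,z)=\frac2h\sum_{k\ge1}\sin\frac{k\pi x}h\,\sin\frac{k\pi z}h\,e^{-k^2\pi^2/2h^2}.
\]
Start the path at $\delta'$ instead of $0$. If it ends at $z$, the two constraints say that it stays in $[0,z+\delta]$. Conditioning on the endpoint and writing $h=z+\delta$,
\begin{equation}\label{eq:F1}
 F_1(\delta',\delta)=\int_{\max(\delta,\delta')}^\infty p_1^{(0,h)}(\delta',h-\delta)\,dh .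
\end{equation}

\emph{Domination.} For $0<x\le1$ and $a>0$,
\[
 p_{1/3}^{(0,h)}(x,a)\le p_{1/3}^{(0,\infty)}(x,a)=\sqrt{\tfrac3{2\pi}}\;e^{-3(a-x)^2/2}\big(1-e^{-6ax}\big)\le C\,x\,a\,e^{-a^2/2},
\]
because $\frac32(a-x)^2-\frac12a^2=(a-\frac32x)^2-\frac34x^2\ge-\frac34$. By the reflection $z\mapsto h-z$, also $p_{1/3}^{(0,h)}(h-b,h-\delta)\le C\,\delta\,b\,e^{-b^2/2}$ for $0<\delta\le1$. With three steps of length $\frac13$ in the Chapman--Kolmogorov equation, and with $\gamma$ the centered Gaussian density of variance $\frac13$,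
\[
 p_1^{(0,h)}(\delta',h-\delta)\le C\delta\delta'\,\Phi(h),\qquad \Phi(h)=\int_0^\infty\!\!\int_0^\infty ab\,e^{-(a^2+b^2)/2}\,\gamma(h-a-b)\,da\,db,
\]
and $\int_0^\infty\Phi(h)\,dh\le1$.

\emph{The limit $\delta'\to0$.} Since $\sin(k\pi-\varphi)=(-1)^{k+1}\sin\varphi$, dominated convergence in \eqref{eq:F1} shows that $F_1(\delta_n',\delta_n)/\delta_n'$ tends to
\[
 f_1(\delta)=\int_\delta^\infty\frac{2\pi}{h^2}\sum_{k\ge1}(-1)^{k+1}k\,\sin\frac{k\pi\delta}h\;e^{-k^2\pi^2/2h^2}\,dh .
\]

\emph{The limit $\delta\to0$.} The last integrand, divided by $\delta$, is a limit of nonnegative functions bounded by $C\Phi(h)$. So, by dominated convergence again,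
\[
 \frac{f_1(\delta)}\delta\to\int_0^\infty\frac{2\pi^2}{h^3}\sum_{k\ge1}(-1)^{k+1}k^2e^{-k^2\pi^2/2h^2}\,dh ,
\]
and this integrand too lies in $[0,C\Phi(h)]$. So the integral is the limit, as $h_0\to\infty$, of the integral over $(0,h_0)$. Substitute $v=\pi^2/2h^2$, $dv=-\pi^2h^{-3}dh$, and put $v_0=\pi^2/2h_0^2$. The integral over $(0,h_0)$ equals
\[
 2\sum_{k\ge1}(-1)^{k+1}e^{-k^2v_0}=1-\sum_{k\in\mathbb Z}(-1)^ke^{-k^2v_0}
 =1-\sqrt{\frac\pi{v_0}}\sum_{k\in\mathbb Z}e^{-\pi^2(k+1/2)^2/v_0},
\]
the last step by Poisson summation. As $v_0\to0$ this tends to $1$.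
\end{proof}

\section{The start of a stretch}\label{sec:start}

Let
\[
 w(y)=E_y[-M_\tau]\in[0,1],
\]
the mean undershoot when $M$ first becomes negative. By optional stopping, $w$ governs the chance of getting high before $\tau$, and therefore the chance of staying nonnegative for long. For small $\delta>0$ we write $e(\delta)=C\delta^{-1/2}e^{-c/\delta}$, where $c,C$ may change from line to line; note that $e(\delta)\to0$ as $\delta\to0$. By Lemma~\ref{lem:exit}(iii), for all $y$ and $l$ with $\delta\sqrt l\ge1$, $\delta l\ge1$,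
\begin{equation}\label{eq:slow}
 P_y\big(0\le M_i<\delta\sqrt l,\ i\le\delta l\big)\le e(\delta)\,l^{-1/2}.
\end{equation}
So slow departures can be ignored.

\begin{lemma}\label{lem:w}
\begin{enumerate}
\item[(1)] $w(y)-\frac2K\le K\,P_y(T_K<\tau)\le w(y)$ for all $y$ and $K>0$.
\item[(2)] $w(y)\ge\frac1{4\sqrt2}$ for all $y$.
\item[(3)] $w$ is a uniform limit of step functions $[0,1)\to[0,1]$ with finitely many jumps.
\item[(4)] $\sqrt l\,q_l(y)\to c_\sigma w(y)$ as $l\to\infty$, uniformly in $y$.
\end{enumerate}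
\end{lemma}

\begin{proof}
(1) Optional stopping at $T_K\wedge\tau$ gives
\[
 E_y[M_{T_K};T_K<\tau]=E_y[-M_\tau;\tau<T_K]=w(y)-E_y[-M_\tau;T_K<\tau].
\]
With $\varrho=P_y(T_K<\tau)$, the left side lies in $[K\varrho,(K+1)\varrho]$ and the right side in $[w(y)-\varrho,w(y)]$. So $K\varrho\le w(y)\le1$, whence $\varrho\le1/K$, and $K\varrho\ge w(y)-2\varrho\ge w(y)-2/K$.

(2) By (1) and Proposition~\ref{prop:three}, $w(y)\ge\frac K{4\sqrt2(K+1)}$ for $K\ge2$; let $K\to\infty$.

(3) By (1) it suffices to approximate $KP_y(T_K<\tau)$ for fixed $K\ge1$. By Lemma~\ref{lem:exit}(ii) it is the uniform limit, as $t\to\infty$, of $KP_y(T_K<\tau,\ T_K\le t)$, which lies in $[0,1]$ by (1). The latter is $K2^{-t}$ times a sum, over the $2^t$ bit strings $\varepsilon_1\dots\varepsilon_t$, of indicators of sets of $y$ defined by finitely many inequalities $M_i\ge K$ or $M_i\ge0$ and their negations. For a fixed bit string each $M_i$ is real-analytic in $y\in\mathbb R$, so these sets are finite unions of intervals and points.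

(4) Fix a small $\delta>0$, let $K=\delta\sqrt l$ and $T=T_K$. If $\tau>l$, then either $T\le\delta l$ and $T<\tau$, or the event in \eqref{eq:slow} occurs. Now suppose $T<\tau$ and $T\le\delta l$. Then $K\le M_T\le K+1$, and by the coupling \eqref{eq:couple} the conditional probability given $\mathcal F_T$ that $M\ge0$ on $[T,l]$ lies between
\[
 P_U\big(\min_{j\le l}M_j\ge-K+2\pi\big)\quad\text{and}\quad P_U\big(\min_{j\le(1-\delta)l}M_j\ge-K-1-2\pi\big).
\]
By Lemma~\ref{lem:fclt}(b) these tend to $P(|B_1|\le\frac\delta\sigma)$ and $P(|B_1|\le\frac\delta{\sigma\sqrt{1-\delta}})$. By (1) and \eqref{eq:slow},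
\begin{equation}\label{eq:PT}
 \frac{w(y)}\delta-\frac2{\delta^2\sqrt l}-e(\delta)\le\sqrt l\,P_y(T<\tau,\ T\le\delta l)\le\frac{w(y)}\delta .
\end{equation}
Hence, uniformly in $y$, $\sqrt l\,q_l(y)$ lies asymptotically between
\[
 \Big(\frac{w(y)}\delta-e(\delta)\Big)P\Big(|B_1|\le\frac\delta\sigma\Big)\quad\text{and}\quad\frac{w(y)}\delta P\Big(|B_1|\le\frac\delta{\sigma\sqrt{1-\delta}}\Big)+e(\delta).
\]
Both tend to $c_\sigma w(y)$, uniformly in $y$, as $\delta\to0$.
\end{proof}

\section{The end of a stretch}\label{sec:end}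

For $K\in(0,\infty]$ and bounded measurable $g\ge0$ put
\[
 \psi_l^g(y;K)=E_y\big[g(Y_l);\ 0\le Q_k(Y_l)\le Q_l(Y_l)+K\ \text{for all }k\le l\big],\qquad\psi_l=\psi_l^w .
\]
For $K=\infty$ the event is $\{M_i\le M_l,\ i\le l\}$. For finite $K$ it requires in addition that $M\ge-K$ up to time $l$. The weight $w(Y_l)$ is present because, by Lemma~\ref{lem:w}(4), it governs what can happen after time $l$. The goal is Proposition~\ref{prop:psi}: $\psi_l(y;\delta\sqrt l)\approx\omega f(\delta)l^{-1/2}$ for a constant $\omega$. First we treat the digit martingale started at a fixed time from a fixed height $b$ above a barrier $a$. It climbs to height $\delta'\sqrt l$ above the barrier with probability about $(b-a)/(\delta'\sqrt l)$, up to the overshoot, and from there the invariance principle applies.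

\begin{lemma}\label{lem:term}
Let $\delta\in(0,\frac12)\cup\{\infty\}$ and $K_l/\sqrt l\to\delta$ ($K_l=\infty$ if $\delta=\infty$). Fix an integer $t\ge0$, a real $a$, and digits $d_1,\dots,d_t$; let $b$ be the resulting value of $N_t$. Let $\mathcal E_l=\{a\le N_k\le N_l+K_l,\ t\le k\le l\}$. Then
\[
 (b-a)^+f(\delta)\le\liminf_{l\to\infty}\sqrt l\,P(\mathcal E_l\mid\mathcal G_t)\le\limsup_{l\to\infty}\sqrt l\,P(\mathcal E_l\mid\mathcal G_t)\le(b-a+14)^+f(\delta).
\]
\end{lemma}

\begin{proof}
If $b<a$ the probability is $0$. Let $b\ge a$, let $\delta'>0$ be small and $l$ large, and let $T$ be the first $k\ge t$ with $N_k\notin[a,a+\delta'\sqrt l)$. Put $P^*=P(N_T\ge a+\delta'\sqrt l\mid\mathcal G_t)$. Since $E[N_T\mid\mathcal G_t]=b$ and $a-14\le N_T\le a+\delta'\sqrt l+14$,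
\[
 \frac{b-a}{\delta'\sqrt l+14}\le P^*\le\frac{b-a+14}{\delta'\sqrt l}.
\]
For the left inequality drop the negative contribution to $E[N_T-a\mid\mathcal G_t]$ of exits below; for the right one use $N_T-a+14\ge0$. By Lemma~\ref{lem:exit}(iii), $P(T>t+\delta'l\mid\mathcal G_t)\le(1+b-a)\,e(\delta')\,l^{-1/2}$.

If $T\le l$ and $N_T<a$, then $\mathcal E_l$ fails. Suppose $T\le t+\delta'l$ and $N_T\ge a+\delta'\sqrt l$. For $t\le k<T$ we have $a\le N_k\le N_T$, so $\mathcal E_l$ holds iff $a\le N_k\le N_l+K_l$ for $T\le k\le l$. Put $L=l-T$ and $Q_j=Q_j(2^TV)$, a process independent of $\mathcal G_T$ with the law of $Q_j(V)$. By \eqref{eq:Nincr} the last event is contained in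
\[
 \big\{\min_{j\le L}Q_j\ge-\delta'\sqrt l-14-4\pi,\ \max_{j\le L}Q_j-Q_L\le K_l+8\pi\big\}
\]
and contains
\[
 \big\{\min_{j\le L}Q_j\ge-\delta'\sqrt l+4\pi,\ \max_{j\le L}Q_j-Q_L\le K_l-8\pi\big\}.
\]
Since $(1-\delta')l-t\le L\le l$, Lemma~\ref{lem:fclt}(c), together with continuity and monotonicity of $F$, shows that its conditional probability given $\mathcal G_T$ lies asymptotically between $F(\delta',\delta)$ and $F(\Lambda\delta',\Lambda\delta)$, where $\Lambda=(1-\delta')^{-1/2}$. Altogether, $\sqrt l\,P(\mathcal E_l\mid\mathcal G_t)$ lies asymptotically between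
\[
 (b-a)\frac{F(\delta',\delta)}{\delta'}-(1+b-a)e(\delta')\quad\text{and}\quad(b-a+14)\frac{F(\Lambda\delta',\Lambda\delta)}{\delta'}+(1+b-a)e(\delta').
\]
Let $\delta'\to0$; then $\Lambda\to1$, and Lemma~\ref{lem:brown} gives the claim.
\end{proof}

The two bounds differ by at most $14f(\delta)$, which is relatively small only when $b-a$ is large. So we let the conditions $Q_k(Y_l)\ge0$ act exactly for $k\le s$, with $s$ large and fixed, and use Lemma~\ref{lem:term} afterwards. Since the conditions up to $s$ hold with probability of order $s^{-1/2}$, an error of order $\log s$ in the height contributes only $O(s^{-1/2}\log s)$ to the constant. One technical point remains. The event $\{Q_k\ge0,\ k\le s\}$ is not determined by the first $s$ digits. We therefore look at about $2\log_2s$ further digits, after which the undetermined part has negligible measure. This changes the height by at most $O(\log s)$.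

\begin{proposition}\label{prop:psi}
There is $\omega\in(0,\infty)$ such that, for $\delta$ and $K_l$ as in Lemma~\ref{lem:term}, $\sqrt l\,\psi_l(y;K_l)\to\omega f(\delta)$ uniformly in $y\in[0,1)$.
\end{proposition}

\begin{proof}
\emph{Setting.} First let $g:[0,1)\to[0,1]$ be a step function with finitely many jumps. Let $s$ be large, $v=\lceil2\log_2s\rceil$, $t=s+v$, and
\[
 \mathcal A_s=\{z\in[0,1):Q_k(z)\ge0,\ k\le s\},\qquad a_s(g)=\int_{\mathcal A_s}g(z)Q_s(z)\,dz .
\]
By \eqref{eq:past} and Proposition~\ref{prop:three}, $|\mathcal A_s|=P_U(M_i\le M_s,\ i\le s)\le Cs^{-1/2}$. Call a dyadic interval $I\subset[0,1)$ of length $2^{-t}$ \emph{bad} if its closure contains a zero of some $Q_k$, $1\le k\le s$, or a jump of $g$. Being a nonzero trigonometric polynomial of degree $2^{k-1}$, $Q_k$ has at most $2^k$ zeros per period, and $Q_k(0)\ne0$. Each point lies in the closure of at most two of the intervals, so for $s$ large there are at most $2(2^{s+1}+O_g(1))\le2^{s+3}$ bad intervals. Their total measure is at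 most $2^{3-v}\le8s^{-2}$. On a \emph{good} (that is, not bad) interval $g$ and $1_{\mathcal A_s}$ are constant.

Let $l\ge t$. Then $P_y(Y_l\in I)=2^{-t}$ for each $I$, and on $\{Y_l\in I\}$ the value $N_t=N_t(I)$ is determined. By \eqref{eq:NQ} and $|Q_t-Q_s|\le v$,
\begin{equation}\label{eq:NtI}
 |N_t(I)-Q_s(z)|\le v+2\pi\qquad(z\in I).
\end{equation}

\emph{Upper bound.} On $\{Y_l\in I\}$ the event in $\psi_l^g$ requires $I\cap\mathcal A_s\ne\emptyset$ and, by \eqref{eq:NQ}, $N_k\ge-2\pi$ and $N_k\le N_l+K_l+4\pi$ for $t\le k\le l$. Apply Lemma~\ref{lem:term} with $a=-2\pi$ and $K_l+4\pi$ in place of $K_l$. By \eqref{eq:NtI}, a good $I\subset\mathcal A_s$ contributes to $\limsup_l\sqrt l\,\psi_l^g$ at most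
\[
 f(\delta)\int_Ig(z)\big(Q_s(z)+v+4\pi+14\big)\,dz\le f(\delta)\int_Ig(z)\big(Q_s(z)+v+30\big)\,dz .
\]
The other good $I$ are disjoint from $\mathcal A_s$ and contribute $0$. Since $|N_t(I)|\le t$, the bad $I$ contribute in total at most $8s^{-2}(t+50)f(\delta)\le\frac Csf(\delta)$.

\emph{Lower bound.} Let $I\subset\mathcal A_s$ be good with $\inf_IQ_s\ge v$. On $\{Y_l\in I\}$ we have $Q_k(Y_l)\ge0$ for $k\le s$, and also for $s<k\le t$, because then $Q_k\ge Q_s-v$. Suppose in addition that $N_k\ge2\pi$ and $N_k\le N_l+K_l-4\pi$ for $t\le k\le l$. Then $0\le Q_k(Y_l)\le Q_l(Y_l)+K_l$ for these $k$ by \eqref{eq:NQ}. For $k<t$ we have $Q_k(Y_l)\le t\le K_l\le Q_l(Y_l)+K_l$ when $l$ is large. So by Lemma~\ref{lem:term} (with $a=2\pi$ and $K_l-4\pi$ in place of $K_l$) and \eqref{eq:NtI} the contribution of $I$ to $\liminf_l\sqrt l\,\psi_l^g$ is at least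
\[
 f(\delta)\,2^{-t}g(I)\big(N_t(I)-2\pi\big)^+\ge f(\delta)\int_Ig(z)\big(Q_s(z)-v-30\big)^+dz,
\]
where $g(I)$ is the value of $g$ on $I$. If a good $I\subset\mathcal A_s$ has $\inf_IQ_s<v$, then $Q_s\le v+2\pi$ on $I$, since $|Q_s'|\le2\pi2^s$, and the last integral vanishes anyway. Since $|Q_s|\le s$, omitting the bad intervals costs at most $s\cdot8s^{-2}f(\delta)$.

\emph{Conclusion for $g$.} With $|\mathcal A_s|\le Cs^{-1/2}$ and $v\le C\log s$ we have shown, for all large $s$,
\[
 f(\delta)\Big(a_s(g)-\frac{C\log s}{\sqrt s}\Big)\le\liminf_l\inf_y\sqrt l\,\psi_l^g(y;K_l)\le\limsup_l\sup_y\sqrt l\,\psi_l^g(y;K_l)\le f(\delta)\Big(a_s(g)+\frac{C\log s}{\sqrt s}\Big).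
\]
The uniformity in $y$ holds because the bounding events involve only the digits, whose law does not depend on $y$, and because for fixed $s$ there are finitely many $I$. The two middle terms do not depend on $s$. For $\delta=\infty$, where $f=c_\sigma>0$, letting $s\to\infty$ shows that $\omega(g)=\lim_sa_s(g)$ exists. Then, for every admissible $\delta$, $\sqrt l\,\psi_l^g(y;K_l)\to\omega(g)f(\delta)$ uniformly in $y$.

\emph{Passage to $w$.} Let $g$ be such a step function with $\|w-g\|_\infty\le\epsilon$; it exists for every $\epsilon>0$ by Lemma~\ref{lem:w}(3). Then $\sqrt l\,|\psi_l-\psi_l^g|\le\epsilon\sqrt l\,r_l(y)\le C\epsilon$ and $|a_s(w)-a_s(g)|\le\epsilon\,a_s(1)\le C\epsilon$, since $a_s(1)$ converges. Hence $\omega=\lim_sa_s(w)$ exists, $|\omega-\omega(g)|\le C\epsilon$, and the claimed convergence follows by letting $\epsilon\to0$.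

\emph{Positivity.} By Lemma~\ref{lem:w}(2) and Proposition~\ref{prop:three}, $\sqrt l\,\psi_l(y;\infty)\ge\frac{\sqrt l}{4\sqrt2}\,r_l(y)\ge c$ for $l\ge1$. So $\omega c_\sigma\ge c>0$.
\end{proof}

\section{The middle stretch}\label{sec:middle}

Here the start and the end are combined. The time $T$ at which $M$ first reaches $\delta\sqrt l$ splits the stretch. By Lemma~\ref{lem:w}, $T$ comes before $\tau$ with probability about $w(y)/(\delta\sqrt l)$. By Proposition~\ref{prop:psi}, the rest of the path then contributes a factor of about $\omega f(\delta)/\sqrt l\approx\omega\delta/(\sigma^2\sqrt l)$. In the product $\delta$ cancels. Put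
\[
 \kappa=\omega/\sigma^2 .
\]

\begin{proposition}\label{prop:mid}
$l\,E_y[w(Y_l);\Gamma_l]\to\kappa\,w(y)$ as $l\to\infty$, uniformly in $y$.
\end{proposition}

\begin{proof}
Fix a small $\delta<\frac13$, let $l$ be large, $K=\delta\sqrt l$ and $T=T_K$. On $\Gamma_l\cap\{T>\delta l\}$ we have $0\le M_i<K$ for $i\le\delta l$. Conditioning at time $l-\lfloor l/2\rfloor\ge\delta l$ and using \eqref{eq:slow} and Proposition~\ref{prop:three},
\[
 P_y(\Gamma_l,\ T>\delta l)\le e(\delta)l^{-1/2}\sup_{y'}r_{\lfloor l/2\rfloor}(y')\le e(\delta)/l .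
\]
On $\Gamma_l\cap\{T\le\delta l\}$ we have $T<\tau$. So consider $\{T<\tau,\ T\le\delta l\}$ and put $L=l-T$. For $i<T$, $0\le M_i<K\le M_T$. Hence $\Gamma_l$ holds iff $M_i\le M_l$ and $M_i\ge0$ for $T\le i\le l$. By \eqref{eq:MQ} this says that $Q_k(Y_l)\ge0$ and $M_T+Q_L(Y_l)-Q_k(Y_l)\ge0$ for all $k\le L$. Therefore
\[
 E_y[w(Y_l);\Gamma_l,\ T\le\delta l]=E_y\big[\psi_L(Y_T;M_T);\ T<\tau,\ T\le\delta l\big].
\]
Here $(1-\delta)l\le L\le l$, and for $l$ large
\[
 \delta\sqrt L\le M_T\le\delta\sqrt l+1\le\frac\delta{1-\delta}\sqrt L,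
\]
the last because $\frac\delta{1-\delta}\sqrt L\ge\delta(1-\delta)^{-1/2}\sqrt l$. Since $\psi_L(y;K)$ is nondecreasing in $K$, Proposition~\ref{prop:psi} gives, uniformly,
\[
 \omega f(\delta)-o(1)\le\sqrt l\,\psi_L(Y_T;M_T)\le(1-\delta)^{-1/2}\,\omega f\big(\tfrac\delta{1-\delta}\big)+o(1).
\]
(As $\delta<\frac13$, $\frac\delta{1-\delta}<\frac12$.) By \eqref{eq:PT}, $l\,E_y[w(Y_l);\Gamma_l]$ therefore lies asymptotically, uniformly in $y$, between
\[
 \Big(\frac{w(y)}\delta-e(\delta)\Big)\,\omega f(\delta)\quad\text{and}\quad\frac{w(y)}\delta(1-\delta)^{-1/2}\,\omega f\big(\tfrac\delta{1-\delta}\big)+e(\delta).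
\]
Let $\delta\to0$ and use $f(\delta)/\delta\to1/\sigma^2$ from Lemma~\ref{lem:brown}.
\end{proof}

\begin{lemma}\label{lem:G}
$G_N(y)/(q_N(y)\log N)\to\kappa$ as $N\to\infty$, uniformly in $y\in[0,1)$.
\end{lemma}

\begin{proof}
Fix $\epsilon\in(0,\frac12)$. By Proposition~\ref{prop:three}, the terms $l>\epsilon N$ of $G_N(y)$ total at most $\frac C{\epsilon N}\sum_{l\le N}(N-l+1)^{-1/2}=O_\epsilon(N^{-1/2})$. For $l\le\epsilon N$, Lemma~\ref{lem:w}(4) gives $q_{N-l}(Y_l)=N^{-1/2}(1+O(\epsilon))(c_\sigma w(Y_l)+o(1))$ with a uniform $o(1)$. By Proposition~\ref{prop:mid},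
\[
 \sum_{l\le\epsilon N}E_y[w(Y_l);\Gamma_l]=(\kappa w(y)+o(1))\log N,
\]
and $\sum_{l\le N}u_l(y)\le C\log N$. So the terms $l\le\epsilon N$ total $N^{-1/2}(1+O(\epsilon))(c_\sigma\kappa w(y)+o(1))\log N$. Divide by $q_N(y)\log N$, where $q_N(y)=N^{-1/2}(c_\sigma w(y)+o(1))$ and $w\ge\frac1{4\sqrt2}$. Let $N\to\infty$, then $\epsilon\to0$.
\end{proof}

\section{Proof of Theorem~\ref{thm:sharp}}\label{sec:proof2}

\emph{The mean.} Let $m,n-m\to\infty$. Insert Lemma~\ref{lem:w}(4) into \eqref{eq:pointm}, use $r_m\le Cm^{-1/2}$ for the error, and apply Proposition~\ref{prop:psi} with $K=\infty$ to $E_U[w(Y_m);M_i\le M_m,\ i\le m]=E_U[\psi_m(Y_0;\infty)]$. This gives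
\[
 P_U(m\text{ is a point of increase})=\big(c_\sigma^2\,\omega+o(1)\big)\,m^{-1/2}(n-m)^{-1/2}.
\]
For each $\epsilon\in(0,\frac12)$ the ranges $m<\epsilon n$ and $m>(1-\epsilon)n$ contribute at most $C\sqrt\epsilon$ to $E_U\Pi_n$ for $n\ge1/\epsilon$, by \eqref{eq:pm} and \eqref{eq:sum3}. Summing over the other $m$ and then letting $\epsilon\to0$,
\[
 E_U\Pi_n\to c_\sigma^2\,\omega\int_0^1\frac{dx}{\sqrt{x(1-x)}}=\frac2{\pi\sigma^2}\,\omega\,\pi=2\kappa .
\]

\emph{Decomposition.} Fix $\epsilon\in(0,1)$ and split $E_U\Pi_n=\sum_{m=0}^nE_U[\Pi_n;A_m]$ at $m=n-n^{1-\epsilon}$. For $m>n-n^{1-\epsilon}$, all points of increase on $A_m$ lie in $(n-n^{1-\epsilon},n]$. So the sums of $E_U[\Pi_n;A_m]$ and of $P_U(A_m)$ over these $m$ are at most the expected number of points of increase in $(n-n^{1-\epsilon},n]$, which is at most $Cn^{-\epsilon/2}$ by \eqref{eq:pm} and \eqref{eq:sum3}. For $m\le n-n^{1-\epsilon}$, \eqref{eq:key} and Lemma~\ref{lem:G} give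
\[
 E_U[\Pi_n;A_m]=(\kappa+o(1))\log(n-m)\,P_U(A_m)
\]
uniformly in $m$, and $(1-\epsilon)\log n\le\log(n-m)\le\log n$. Summing over $m$, there is $\vartheta_n\in[1-\epsilon,1]$ with
\[
 2\kappa+o(1)=(\kappa+o(1))\,\vartheta_n\log n\,\big(p_n-O(n^{-\epsilon/2})\big)+O(n^{-\epsilon/2})=(\kappa+o(1))\,\vartheta_n\,p_n\log n+o(1).
\]
As $\kappa>0$, it follows that
\[
 2\le\liminf_{n\to\infty}p_n\log n\le\limsup_{n\to\infty}p_n\log n\le\frac2{1-\epsilon}.
\]
Let $\epsilon\to0$ to obtain $p_n\log n\to2$, that is, $2\pi p_n\sim4\pi/\log n$. \qed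

\begin{remark}
The quantities $w$ and $\omega$, which depend on the details of the chain, cancel in the end. The limit $2$ is the ratio of $c_\sigma^2\pi=2/\sigma^2$ (from the mean) to $1/\sigma^2$ (from Lemma~\ref{lem:brown}).
\end{remark}

\begin{thebibliography}{9}
\bibitem{Billingsley} Billingsley, \emph{Convergence of Probability Measures}, 2nd ed.
\bibitem{Source} \emph{Points of increase for random walks}, \url{http://www.math.stonybrook.edu/~bishop/classes/math331.F18/Projects/PointsOfIncrease.pdf}.
\end{thebibliography}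

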